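# Fitting One More Strand Through Every Crossing of a Link Diagram

## The Hopf link with two, three and four strands per crossing

Draw the Hopf link $H$ in the usual way, as two overlapping round circles. There are two crossings, and two strands meet at each. Now suppose we may let more strands meet at a crossing, as long as we record in which order they lie above each other. How few crossings do we need?

*Three strands.* Take a point $v$ and three strands through $v$, all running roughly upward. Number their incoming ends $1,2,3$ from left to right, and their outgoing ends $1,2,3$ from left to right as well. The strands cross at $v$, so the strand entering as number $i$ leaves as number $4-i$. Join outgoing end $i$ to incoming end $i$ by three nested arcs around the right side. The result consists of two closed curves: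
$$\text{in}_1\to\text{out}_3\to\text{in}_3\to\text{out}_1\to\text{in}_1,\qquad \text{in}_2\to\text{out}_2\to\text{in}_2 .$$
The first, call it $A$, passes twice through $v$; the second, $B$, passes once. Let the strand that enters further left lie higher. Push the strands slightly apart, keeping their heights in order: we get the closure of the braid $\sigma_1\sigma_2\sigma_1$, where $\sigma_i$ is the crossing at places $i,i+1$ in which the left strand passes over. This word is conjugate to $\sigma_1^2\sigma_2$, and removing the single $\sigma_2$ (Markov destabilization) leaves the closure of $\sigma_1^2$ on two strands, which is the Hopf link. So one triple crossing suffices.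

*Four strands.* Do the same with four strands, joining $\text{out}_i$ to $\text{in}_i$. The curves are now $A$, using strands $1$ and $4$, and $B$, using strands $2$ and $3$. Let the height order from the top be $1,2,4,3$. Then the left strand is over the right one in every pair except the pair $(3,4)$. Push apart so that the pairs cross in the order $(3,4),(2,4),(2,3),(1,4),(1,3),(1,2)$. This gives the closed braid
$$\sigma_3^{-1}\sigma_2\sigma_3\sigma_1\sigma_2\sigma_3 .$$
Conjugating by the first letter gives $\sigma_2\sigma_3\sigma_1\sigma_2$, which is conjugate to $\sigma_2^2\sigma_1\sigma_3$. Each of $\sigma_1,\sigma_3$ occurs once, so two destabilizations leave a two-strand braid with two positive crossings: again $H$. One quadruple crossing suffices.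

Here are the notions behind this game. Links are tame links in $\mathbb R^3$, up to ambient isotopy.

**Definition (multi-crossing diagrams).** A *multi-crossing diagram* is an immersed closed 1-manifold in $\mathbb R^2$ that is embedded except at finitely many multiple points (*crossings*). At a crossing finitely many, and at least two, strands meet pairwise transversely, and the crossing carries the top-to-bottom order of its strands. If exactly $n\ge2$ strands meet at each crossing, it is an *$n$-diagram*. A diagram is a diagram of $L$ if it arises by projecting some link isotopic to $L$, the crossing information recording the heights. The *$n$-crossing number* is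
$$c_n(L)=\min\{\#\text{ of crossings of }D \mid D\text{ is an }n\text{-diagram of }L\}.$$

For $n=2$ these are classical diagrams. Every link has an $n$-diagram for every $n\ge2$ (Adams 2013), so $c_n(L)$ is defined. For the Hopf link we shall see in a moment that $c_2(H)=2$ and $c_3(H)=c_4(H)=1$. The number did not go up when we allowed more strands. The following facts are known:

* $c_3(L)<c_2(L)$ and $c_4(L)<c_2(L)$ for $L$ not an unlink;
* $c_{n+2}(L)\le c_n(L)$;
* $c_{kn}(L)\le c_n(L)$ for every integer $k\ge2$;
* $c_5(L)<c_3(L)$ for $L$ non-split, not the unknot and not the Hopf link.

They suggest the question asked in the talk notes "Reidemeister moves for triple-crossing link diagrams": is $c_{n+1}(L)\le c_n(L)$ for every link $L$ and every $n\ge2$? The answer is no.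

**Theorem 1.** For every integer $k\ge400$ there is an explicit non-split link $L_k$ with $2k$ components such that
$$c_{6k}(L_k)=2,\qquad c_{6k+1}(L_k)\ge3 .$$

**Theorem 2.** For $k\ge400$ and $m\ge2$: $c_m(L_k)\le2$ if and only if $m=6k$ or $m\ge6k+2$. Moreover $c_{6k}(L_k)=c_{6k+2}(L_k)=c_{6k+3}(L_k)=2$.

So $c_{n+1}\le c_n$ fails for each $n=6k$ with $k\ge400$. Nothing is claimed about other $n$, or about the optimality of $400$. Theorem 1 uses none of the listed facts; Theorem 2 uses only $c_{m+2}\le c_m$, which we will prove on the way.

## Linking numbers count passes

Orient all components. A pair of strands at a crossing, with over-strand direction $d$ and under-strand direction $d'$, is *positive* if $\det(d,d')>0$ and *negative* otherwise. By transversality the tangent vectors are pairwise linearly independent, so the determinant is never zero. For two strands this is the usual crossing sign.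

**Definition (vector of a component).** For a component $i$ of a diagram, $u_i(v)$ is the number of times $i$ passes through the crossing $v$. The tuple $u_i=(u_i(v))_v$ is the *vector* of $i$.

Shift the strands at each crossing slightly, keeping heights in order. This gives a classical diagram in which each pair of strands of a multi-crossing crosses exactly once. For $i\ne j$, exactly $u_i\cdot u_j=\sum_v u_i(v)u_j(v)$ pairs belong to $i$ and $j$, and their signs add up to $2\,lk(i,j)$. Hence
$$u_i\cdot u_j\ \ge\ 2|lk(i,j)|,\qquad u_i\cdot u_j\equiv 2\,lk(i,j)\equiv0\pmod 2. \tag{1}$$

Try this on $H$, where $|lk|=1$. A crossing-free diagram has linking number $0$, so $c_n(H)\ge1$. In a $2$-diagram with one crossing, $u_A+u_B=2$ gives $u_Au_B\le1<2$; so $c_2(H)=2$, and $c_3(H)=c_4(H)=1$. In a one-crossing $4$-diagram, $u_A+u_B=4$ and $u_Au_B$ is even and at least $2$, so $u_A=u_B=2$ is forced. Our $4$-diagram has these vectors. Its four pairs have three positive signs and one negative sign: the wasted pass of $B$ paid with one negative pair. Both effects, forced vectors and a forced count of negative pairs, will drive the proof.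

## Descending loops: adding strands for free

How would one try to prove $c_{n+1}\le c_n$? Take an $n$-diagram with the fewest crossings. Find a closed curve $\gamma$ in the plane that goes once through every crossing and otherwise misses the diagram. Lay $\gamma$ on top of everything, with height descending along it, and splice it into the link. The following lemma says that the splicing is always allowed.

**Lemma 3 (descending loops).** Let $D$ be a multi-crossing diagram of $L$. Let $\gamma$ be a closed curve in the plane that passes through at least one crossing of $D$, meets $D$ only at crossings of $D$, and has no self-intersections elsewhere. Suppose the tangent lines of its passes at a crossing are distinct from each other and from those of the strands of $D$. Then $L$ has a multi-crossing diagram with the same crossings, in which each crossing $v$ has as many additional strands as $\gamma$ has passes through $v$.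

*Proof.* **Step 1: build the planar picture.** Choose a crossing $v$ on $\gamma$. In the cyclic order of half-edges of $D$ and $\gamma$ at $v$, some half-edge of $\gamma$ is next to a half-edge of $D$. In the thin wedge between them, near $v$, there is an arc $\beta$ from a point $p$ of that half-edge of $D$ to a point of $\gamma$, with interior missing $D\cup\gamma$. We may assume $D$ is straight near $p$. Thicken $\beta$ to a thin band that ends in a short segment $[p^-,p^+]$ of $D$ around $p$ and in a small arc of $\gamma$. Delete the open segment and the open small arc, and keep the two long sides of the band. Together with the rest of $\gamma$ they form a path $\alpha$ from $p^-$ to $p^+$. Its only multiple points, with itself or with $D$, are the passes of $\gamma$ through crossings. We take $\alpha$ straight near its ends: on a segment $[p^-,q]$ and on a segment $[q',p^+]$, which meet nothing else in projection.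

**Step 2: assign heights.** Let $h_0<h_1$ be above all heights of the link. Along $[p^-,q]$ the height rises from that of the link at $p^-$ to $h_1$. From $q$ to $q'$ it strictly decreases and stays above $h_0$. Along $[q',p^+]$ it decreases to the height of the link at $p^+$. After rounding corners this is a link whose diagram is as required. We must show that it is isotopic to $L$.

**Step 3: normalize the new arc.** No other part of the link lies above or below the two short segments. So, within the vertical strips over them, we can isotope the new arc to consist of

* the vertical segment over $p^-$ up to height $h_1$, followed by the straight horizontal segment from $(p^-,h_1)$ to $(q,h_1)$;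
* an arc $(\eta(h),h)$ with $h$ decreasing from $h_1$ to $h_0$, where $\eta(h_1)=q$, $\eta(h_0)=p^+$, and $\eta(h)\ne p^-$ throughout;
* the vertical segment over $p^+$ from height $h_0$ down.

The middle arc can be parametrized by height because the height is strictly monotone there. It avoids $p^-$ because $\alpha$ does not return to its starting point.

**Step 4: straighten it.** Identify $\mathbb R^2=\mathbb C$. For $h\in[h_0,h_1]$ let
$$\psi_h(z)=p^-+\frac{p^+-p^-}{\eta(h)-p^-}\,(z-p^-),$$
a similarity that fixes $p^-$ and sends $\eta(h)$ to $p^+$. In particular $\psi_{h_0}=\mathrm{id}$. Put $\psi_h=\mathrm{id}$ for $h\le h_0$ and $\psi_h=\psi_{h_1}$ for $h\ge h_1$. Then $\Psi(z,h)=(\psi_h(z),h)$ is a homeomorphism of $\mathbb R^3$. It is isotopic to the identity through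
$$\Psi^u(z,h)=(\psi_{h_0+u(\bar h-h_0)}(z),h),\qquad \bar h=\min(\max(h,h_0),h_1),\quad u\in[0,1].$$
It fixes everything at heights $\le h_0$, hence all of the old link. It fixes the vertical segment over $p^-$. It maps the horizontal segment to the straight segment from $(p^-,h_1)$ to $(p^+,h_1)$, and the middle arc to the vertical segment over $p^+$ between $h_0$ and $h_1$. The new arc has become an arch over $[p^-,p^+]$. The vertical strip between the arch and the removed segment of the link meets nothing else, because the rest of the link projects away from $[p^-,p^+]$ except at the ends. So the arch can be pushed down onto the removed segment, and we recover $L$. $\square$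

**Corollary 4.** $c_{n+2}(L)\le c_n(L)$ for every link $L$ and every $n\ge2$.

*Proof.* Take an $n$-diagram with $c_n(L)$ crossings. At a crossing $v$ choose two lines through $v$ whose rays lie in the same pair of opposite corners. Join the two ray tips in each of these corners by a small arc near $v$. This is one closed curve, a figure eight crossing itself at $v$, with two passes through $v$. Apply Lemma 3 to it, and repeat at every crossing. $\square$

So two strands per crossing can always be added. For one strand the figure eight is useless, and $\gamma$ has to travel. Here is the tool that says where it can go.

**Definition (gap graph).** Let $D$ be a connected multi-crossing diagram. At a crossing with $M$ strands there are $2M$ corners. A *line* is a pair of opposite corners. The *gap graph* of $D$ has the faces of $D$ as vertices and the lines as edges, each joining the faces that contain its two corners; loops and multiple edges are allowed.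

A curve that meets $D$ only at crossings, transversally, enters a crossing in one corner and leaves in the opposite one. In between it stays in a face. So a closed such curve describes a closed walk in the gap graph.

Test this on the $3$-diagram of $H$ above. Let gap $g$ $(0\le g\le3)$ be the corner between ends $g$ and $g+1$, with gaps $0$ and $3$ meaning the extreme left and right corners. Since $\text{out}_i$ is joined to $\text{in}_i$, out-gap $g$ and in-gap $g$ lie in the same face $G_g$, and there are four faces. The corner opposite in-gap $g$ is out-gap $3-g$. So the three lines are two edges joining $G_1$ and $G_2$, and one edge joining $G_0$ and $G_3$. This graph is bipartite: every closed walk has even length. No single strand can be added to this diagram by a descending loop, and the approach stops here.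

But $H$ does have a one-crossing $4$-diagram. The diagram of $A$ alone (two strands, faces $G_0,G_1,G_2$) has a line that is a loop at $G_1$; in the $3$-diagram $B$ runs once along it, in the $4$-diagram twice. The strand was added by rerouting a component that was already there. So a parity obstruction in one diagram proves nothing by itself. To show $c_{n+1}>c_n$ we need a link whose diagrams with the given number of crossings are so rigid that only a bounded number of components can be rerouted, and a planar pattern of the others whose gap graph blocks the extra strand. Large linking numbers, exactly saturating (1), will give the rigidity.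

## Coherent vertices

**Definition (coherence, positions).** A set of $M$ oriented strands at a vertex is *coherent* if their directions lie in an open half-plane. Facing along the flow, number the incoming half-edges $\text{in}_1,\dots,\text{in}_M$ and the outgoing ones $\text{out}_1,\dots,\text{out}_M$, both from left to right. The *position* of $\text{in}_i$ or $\text{out}_i$ is $t=i-\frac{M+1}2$. For $M$ even, positions are the half-integers in $(-\frac M2,\frac M2)$.

In clockwise order the half-edges are $\text{out}_1,\dots,\text{out}_M,\text{in}_M,\dots,\text{in}_1$. The strand starting at $\text{in}_i$ ends at $\text{out}_{M+1-i}$, so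
$$\text{the strand at in-position } t \text{ leaves at out-position } -t. \tag{2}$$
"Left" and "right" strands, and "the position of a strand", always refer to in-positions. A strand entering further left has its direction turned clockwise, by less than $\pi$, from that of a strand entering further right. So if $d$ belongs to the left strand and $d'$ to the right one, then $\det(d,d')>0$. Hence
$$\text{a coherent pair is positive} \iff \text{its left strand is over its right strand.}\tag{3}$$
The vertices of the two diagrams of $H$ above are coherent.

An interval such as $(-b,X)$ with integer endpoints denotes, when we speak of positions, the set of half-integers in it.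

## The link $L_k$

Let $n=6k$. The diagram $D_k$ has two coherent vertices $x,y$ with $n$ strands each, so positions run over $(-3k,3k)$. At both, strands further left lie above strands further right. The edges are

* $x$-out $t\to x$-in $t$ for $t<-k$ ($2k$ loops);
* $x$-out $t\to y$-in $t-2k$ and $y$-out $t-2k\to x$-in $t$ for $t>-k$ ($4k$ edges each);
* $y$-out $t\to y$-in $t$ for $t>k$ ($2k$ loops).

**Planarity.** Put $x$ at the left and $y$ at the right of a circle, with flow running clockwise: upward at $x$, downward at $y$. At both vertices "left of the flow" is the outer side. The through edges leave $x$ at its $4k$ innermost out-positions and arrive at $y$ at its $4k$ outermost in-positions, in the same order from outer to inner. Draw them as concentric arcs in the upper half of an annulus, and the edges from $y$ to $x$ likewise in the lower half. The loops of $x$ join the outermost outs to the outermost ins with equal index; draw them nested, outside the annulus next to $x$. The loops of $y$ join the innermost outs to the innermost ins with equal index; draw them nested, inside the annulus next to $y$. No further multiple points occur.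

**Components.** Follow strands by (2) and edges by the list.

* For $t\in(k,3k)$: $x$-in $t$ leaves at out $-t<-k$, loops to $x$-in $-t$, leaves at out $t$, goes to $y$-in $t-2k\in(-k,k)$, leaves at $y$-out $2k-t$, and goes to $x$-in $4k-t\in(k,3k)$. By the same rules it continues via $x$-in $t-4k$ and $y$-in $2k-t$ back to $x$-in $t$. It visits $x$ at $\pm t,\pm(4k-t)$ and $y$ at $\pm(t-2k)$. There are $2k$ such $t$, two per component, since $t\ne4k-t$ for a half-integer $t$. These are $k$ *$P$-components*, each with vector $(4,2)$.
* For $t\in(-k,k)$: $x$-in $t$ leaves at out $-t$, goes to $y$-in $-t-2k<-k$, leaves at $y$-out $t+2k>k$, loops to $y$-in $t+2k$, leaves at out $-t-2k$, and goes to $x$-in $-t$. By the same rules it continues via $y$-in $t-2k$ and $y$-in $2k-t$ back to $x$-in $t$. It visits $x$ at $\pm t$ and $y$ at $\pm(2k+t),\pm(2k-t)$. These are $k$ *$Q$-components*, each with vector $(2,4)$.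

For $k=1$ one can list everything. The positions are $\pm\frac12,\pm\frac32,\pm\frac52$. The single $P$-component runs through $x$ at $\frac32,-\frac32$, $y$ at $-\frac12$, $x$ at $\frac52,-\frac52$, $y$ at $\frac12$, and closes. The single $Q$-component runs through $x$ at $\frac12$, $y$ at $-\frac52,\frac52$, $x$ at $-\frac12$, $y$ at $-\frac32,\frac32$, and closes. Together they use all six positions at each vertex.

By (3) every pair of strands of $D_k$ is positive. Let $L_k$ be the resulting oriented link. Write $a_l=(4,2)$ for $l\in P$ and $a_l=(2,4)$ for $l\in Q$. For $l\ne l'$,
$$2\,lk(l,l')=a_l\cdot a_{l'}=:g_{ll'}=\begin{cases}20& l,l'\text{ in the same family,}\\ 16&\text{otherwise.}\end{cases}\tag{4}$$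
So $c_{6k}(L_k)\le2$, and $L_k$ is non-split since all linking numbers are nonzero.

**At least two crossings.** A diagram without crossings has all linking numbers $0$. In an $m$-diagram of $L_k$ with one crossing, (1) gives $u_iu_j\ge20$ for distinct $i,j\in P$. Since $4\cdot4<20$, at most one $P$-component has $u_i\le4$; the same holds in $Q$. So $m=\sum u_i\ge5\cdot2(k-1)$. Hence
$$c_m(L_k)\ge2\quad\text{whenever } m<10k-10. \tag{5}$$
For $k\ge400$ this covers $m=6k$ and $m=6k+1$. So $c_{6k}(L_k)=2$ and $c_{6k+1}(L_k)\ge2$.

*For the proof of Theorem 1, assume from now on, for contradiction, that $L_k$ has an $N$-diagram $D'$ with exactly two crossings, where $N=6k+1$ and $k\ge400$.* The isotopy carries labels and orientations of components to $D'$. Let $u_i\in\mathbb Z_{\ge0}^2$ be the vectors in $D'$.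

## Linking numbers force the vectors

**Step 1: almost all pairs saturate (1).** For $i\ne j$ put $e_{ij}=u_i\cdot u_j-g_{ij}$, which by (1) and (4) is $\ge0$ and even. We have $\sum_iu_i=(N,N)$. Over ordered pairs, $\sum_{i\ne j}g_{ij}=2k(k-1)\cdot20+2k^2\cdot16=72k^2-40k$. So
$$\sum_{i\ne j}e_{ij}=2N^2-\sum_i|u_i|^2-(72k^2-40k)\le 2(6k+1)^2-72k^2+40k=64k+2.$$
An unordered pair with $e_{ij}>0$ contributes at least $4$ to this sum, so there are at most $16k$ such pairs. Let $d_i$ be the number of $j$ with $e_{ij}>0$. Then $\sum_id_i\le32k$, and at most $32k/65<k/2$ components have $d_i\ge65$. Let $S_P=\{i\in P:d_i\le64\}$ and $S_Q=\{i\in Q:d_i\le64\}$. Both have more than $k/2\ge200$ elements.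

**Step 2: many components share one vector.**

**Lemma 5.** There is $w_P\in\{(4,2),(2,4)\}$ such that more than $70$ elements $i\in S_P$ have $u_i=w_P$; likewise $w_Q$ for $S_Q$.

*Proof.* Suppose first that all $u_i$, $i\in S_P$, equal one vector $u$. Since $|S_P|>200$ and $d_i\le64$, some pair in $S_P$ has $e=0$, so $u\cdot u=20$. The only way to write $20$ as a sum of two squares of nonnegative integers is $16+4$, so $u\in\{(4,2),(2,4)\}$.

Otherwise pick $i,i'\in S_P$ with $u_i\ne u_{i'}$. For all $j\in P$ except $i,i'$ and at most $64+64$ others, that is, except at most $130$, we have $u_i\cdot u_j=u_{i'}\cdot u_j=20$. Such $j$ exist, as $k-130\ge270$. So $u_i,u_{i'}$ are nonzero, and if $u_{i'}=\lambda u_i$ then $20=20\lambda$ and $u_{i'}=u_i$, which is excluded. They are therefore linearly independent, and the two equations determine $u_j$: all these $u_j$ equal one vector $w$. More than $200-130=70$ of these $j$ lie in $S_P$. Let $j$ be one of them. There are at least $270$ such indices in total and $d_j\le64$, so some other such $j'$ has $e_{jj'}=0$. Hence $w\cdot w=20$ and $w\in\{(4,2),(2,4)\}$. The same argument works for $Q$. $\square$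

**Step 3: all but boundedly many vectors are the expected ones.** Fix $i\in S_P$ with $u_i=w_P$. More than $70>64\ge d_i$ elements $j\in S_Q$ have $u_j=w_Q$, so we can choose one with $e_{ij}=0$. Then $w_P\cdot w_Q=16\ne20$, so $w_P\ne w_Q$. Name the two crossings of $D'$ so that $w_P=(4,2)$ and $w_Q=(2,4)$, first coordinate $x$, second $y$. For every $l\ne i,j$ with $e_{il}=e_{jl}=0$,
$$u_l\cdot(4,2)=a_l\cdot(4,2),\qquad u_l\cdot(2,4)=a_l\cdot(2,4),$$
so $u_l=a_l$. Also $u_i=a_i$ and $u_j=a_j$. Hence $u_l=a_l$ for all but at most $128$ components.

**Step 4: at most two exceptions, of three kinds.** Put $\delta_l=u_l-a_l$. For every $l$ there are, by Step 3, a $P$-component and a $Q$-component other than $l$ with vectors $(4,2)$ and $(2,4)$. By (1) and (4), pairing $l$ with them gives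
$$A_l:=\tfrac12\delta_l\cdot(4,2)=2\delta_l(x)+\delta_l(y)\ge0,\qquad B_l:=\tfrac12\delta_l\cdot(2,4)=\delta_l(x)+2\delta_l(y)\ge0.\tag{6}$$
Since $\sum a_l=(6k,6k)$, we have $\sum_l\delta_l=(1,1)$ and $\sum A_l=\sum B_l=3$. Now $A_l+B_l=3(\delta_l(x)+\delta_l(y))$ is a multiple of $3$. If $\delta_l\ne0$ then $(A_l,B_l)\ne(0,0)$, so $A_l+B_l\ge3$. The total is $6$, so at most two $\delta_l$ are nonzero, and at least one is. If only one is nonzero, it is $(1,1)$. If two are, each has $A+B=3$, and the two pairs $(A,B)$ add up to $(3,3)$: they are $(2,1),(1,2)$ or $(0,3),(3,0)$. Since $\delta(x)=(2A-B)/3$ and $\delta(y)=(2B-A)/3$, the nonzero $\delta_l$ are exactly one of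

* (a) one component with $\delta=(1,1)$;
* (b) two components, $\delta=(1,0)$ with $(A,B)=(2,1)$, and $\delta=(0,1)$ with $(A,B)=(1,2)$;
* (c) two components, $\delta=(-1,2)$ with $(A,B)=(0,3)$, and $\delta=(2,-1)$ with $(A,B)=(3,0)$.

Call these one or two components *bad* and all others *good*. Good components have $u_l=a_l$.

**Step 5: signs.** For two distinct good components, $u_l\cdot u_{l'}=a_l\cdot a_{l'}=2\,lk(l,l')$, so
$$\text{all strand pairs of two distinct good components are positive.}\tag{7}$$
For $i$ bad and $E$ good there are $u_i\cdot a_E$ pairs, and positive minus negative is $a_i\cdot a_E$. So
$$\#\{\text{negative pairs of } i \text{ and } E\}=\tfrac12\,\delta_i\cdot a_E=\begin{cases}A_i&E\in P,\\B_i&E\in Q.\end{cases}\tag{8}$$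

## The good strands are almost coherent

The purpose of this section is to turn the sign condition (7) into the geometric condition of coherence, at the price of a few components.

**Lemma 6.** At each vertex $v\in\{x,y\}$ one can delete at most two good components so that the strands at $v$ of the remaining good components are coherent.

*Proof.* Suppose the directions of the good strands at $v$ do not lie in an open half-plane. Then $0$ is in their convex hull. By Carathéodory, $0$ is a positive combination of at most three of them. One or two are impossible, as the directions are pairwise independent. So some three satisfy $\sum c_id_i=0$ with all $c_i>0$; call such a triple *spanning*. Taking the determinant of the relation with $d_1$ gives $c_2\det(d_1,d_2)=c_3\det(d_3,d_1)$, and similarly for $d_2$. So $\det(d_1,d_2),\det(d_2,d_3),\det(d_3,d_1)$ have the same sign, and after relabelling they are positive. If the three strands belonged to distinct components, (7) would put $1$ over $2$, $2$ over $3$ and $3$ over $1$, which is impossible. *So no spanning triple meets three distinct components.*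

Let $(d_1,d_2,d_3)$ be spanning and let $s$ be a further strand. The three closed cones spanned by two of the $d_i$ cover the plane, and $-d_s$ is not on a boundary ray by independence. So $-d_s$ lies in an open cone spanned by two of the $d_i$, and $s$ together with these two strands is a spanning triple. If a spanning triple lies in a single component $C$, take $s$ in another good component (every good component passes through $v$): we get a spanning triple with exactly two strands in $C$. So in any case there is a spanning triple $(s_1,s_2,s_3)$ with $s_1,s_2\in C$ and $s_3\in E\ne C$.

Let $s$ be a strand of a good component other than $C,E$. Then $-d_s$ is not in the open cone of $d_1,d_3$, nor in that of $d_2,d_3$, since this would give a spanning triple in three components. So $-d_s$ is in the open cone of $d_1,d_2$. After deleting $C$ and $E$, all directions lie in $-\mathrm{cone}(d_1,d_2)$, which is contained in an open half-plane. $\square$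

Delete from $D'$ the bad components and at most four good ones, as given by Lemma 6 at $x$ and at $y$. Let $D_1$ be the rest, with $a$ $P$-components and $b$ $Q$-components. Then $a,b\ge k-6$. All its components are good, it is coherent at both vertices, and by (3) and (7),
$$\text{at each vertex, of two strands of distinct components of } D_1\text{, the left one is over the right one.}\tag{9}$$
At $x$ there are $2X$ strands of $D_1$, where $X=2a+b$; at $y$ there are $2Y$, where $Y=a+2b$. Put $\sigma=a+b$. Both numbers of strands are even, so positions are half-integers.

## Planarity forces the pattern of $D_k$

We now show that $D_1$ is wired like $D_k$. Regard diagrams as lying on $S^2=\mathbb R^2\cup\{\infty\}$. Every component of $D_1$ passes through $x$ and $y$, so $D_1$ is a connected plane graph with vertices $x,y$. Its edges, each directed from an out to an in, are *loops* at $x$ or $y$ and *through edges* joining $x$ and $y$.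

**Step 1: the loops.** Let a loop at a vertex $v$ with $M$ strands join $\text{out}_i$ to $\text{in}_j$. Exactly one of its two complementary discs misses the other vertex; call it $\Delta$. From the clockwise order $\text{out}_1,\dots,\text{out}_M,\text{in}_M,\dots,\text{in}_1$, the half-edges at $v$ entering $\Delta$ are either all $\text{out}_{<i},\text{in}_{<j}$ (*left type*) or all $\text{out}_{>i},\text{in}_{>j}$ (*right type*). The edges containing them cannot leave $\Delta$ and find no other vertex there. So they are loops at $v$ with both ends in this set, each pairing an out with an in. Counting gives $i-1=j-1$ or $M-i=M-j$. Hence $i=j$: every loop joins $\text{out}_i$ to $\text{in}_i$.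

Suppose the loop is of left type and let $i'<i$. Then $\text{out}_{i'}$ starts a loop inside $\Delta$, which ends at $\text{in}_{i'}$. Its own disc missing the other vertex lies inside $\Delta$, so it does not contain the half-edge $\text{out}_i$, which is on the boundary of $\Delta$. A right-type loop at $i'$ would contain $\text{out}_{>i'}\ni\text{out}_i$ in its disc; so the loop at $i'$ is again of left type. Thus the left-type loops at $v$ are $\text{out}_i\to\text{in}_i$ for $i$ in an initial segment of $\{1,\dots,M\}$, and symmetrically the right-type loops form a final segment.

**Step 2: the through edges.** The remaining positions, the same for ins and outs, form an interval $I$ at $x$ and an interval $J$ at $y$. Here $|I|=|J|=r$ is the number of edges $x\to y$ and also the number of edges $y\to x$; and $r\ge1$ by connectedness.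

The $2r$ through edges are arcs from $x$ to $y$ with disjoint interiors. I claim that the clockwise cyclic order of their ends at $x$ equals the counterclockwise cyclic order of their ends at $y$. Blow up $x$ and $y$ to circles; the arcs become disjoint arcs crossing a closed annulus from one boundary circle to the other. Lift to the universal cover $[0,1]\times\mathbb R$. Each lift separates the strip, and lifts are disjoint, so the lifts have the same linear order on both boundary lines. Hence the cyclic orders on the two circles agree when the circles are oriented in parallel. Parallel orientations are clockwise around one of $x,y$ and counterclockwise around the other.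

Clockwise at $x$ the order is: outs from left to right, then ins from right to left. Counterclockwise at $y$ it is: ins from left to right, then outs from right to left. The $x$-outs correspond to the $y$-ins and the $x$-ins to the $y$-outs. So blocks go to blocks, and since both blocks are nonempty, the first element of a block is recognized by having its predecessor outside the block. Hence left–right order is preserved. With $J=I+s$, where $s$ is an integer:
$$x\text{-out }t\to y\text{-in }t+s,\qquad y\text{-out }t+s\to x\text{-in }t\qquad(t\in I),\tag{10}$$
while $x$-out $t\to x$-in $t$ for $t\notin I$ and $y$-out $t\to y$-in $t$ for $t\notin J$.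

**Step 3: visits determine $|I|$.** A *visit* of a component to $x$ starts at $x$-in $t$ with $t\in I$, arriving by a through edge, and goes to out $-t$. If $-t\in I$, it leaves $x$: a single visit. Otherwise it runs through a loop to in $-t$, then to out $t$, and leaves: a double visit. The same holds at $y$ with $J$. Visits to $x$ and $y$ alternate, so a component has equally many, say $\tau$, at both. A $P$-component has vector $(4,2)$, so $4\le2\tau$ and $\tau\le2$. Hence $\tau=2$, all its visits to $x$ are double and all its visits to $y$ are single. For $Q$-components it is the other way round, again with $\tau=2$.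

So among the $t\in I$, exactly $2b$, those of $Q$-components, have $-t\in I$, and exactly $2a$, those of $P$-components, have $-t\notin I$. Hence $|I|=2\sigma$. The symmetric interval $I\cap(-I)$ has $2b\ge1$ elements, so it is $(-b,b)$. Thus one endpoint of $I$ is $\mp b$, and its length $2\sigma$ determines the other: $2\sigma-b=2a+b=X$. So $I=(-b,X)$ or $I=(-X,b)$.

**Step 4: choose the orientation.** Reverse the orientation of the whole link $D'$. This exchanges ins and outs and exchanges left and right, so $I$ becomes $-I$ and $J$ becomes $-J$. A strand with in-position $t$ has out-position $-t$, so after the reversal its in-position is again $t$. No crossing sign, linking number or vector changes, so coherence, (8), (9) and all steps above persist. So we may assume $I=(-b,X)$.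

**Step 5: determine $J$.** As in Step 3, $J\cap(-J)=(-a,a)$ is the set of positions in $J$ on $P$-components, and $J=(-a,Y)$ or $J=(-Y,a)$. The $x$-outs at positions in $(-b,b)$ lie on strands with in-positions in $(-b,b)=I\cap(-I)$, hence on $Q$-components. They are the leftmost $2b$ positions of $I$, so by (10) the leftmost $2b$ in-positions of $J$ belong to $Q$-components. If $J=(-a,Y)$, its leftmost position $-a+\frac12$ would lie on a $P$-component, a contradiction. Therefore $J=(-Y,a)$ and $s=-Y+b=-\sigma$.

**Step 6: read off all positions.** Following strands and edges exactly as for $D_k$:

* a $P$-component has positions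
$$\pm t,\ \pm(2\sigma-t)\ \text{ at } x,\qquad \pm(t-\sigma)\ \text{ at } y,\qquad\text{where } t,\,2\sigma-t\in(b,X);\tag{11}$$
* a $Q$-component has positions
$$\pm t\ \text{ at } x,\qquad \pm(\sigma+t),\ \pm(\sigma-t)\ \text{ at } y,\qquad\text{where } |t|<b.\tag{12}$$

Indeed, in the first case $x$-in $t$ loops via $-t$ to out $t$, goes to $y$-in $t-\sigma$, leaves at $y$-out $\sigma-t=(2\sigma-t)-\sigma$, and goes to $x$-in $2\sigma-t$. In the second case $x$-out $-t$ goes to $y$-in $-t-\sigma$, which loops via $\sigma+t$ and returns to $x$-in $-t$. In (12), $\sigma\pm t>\sigma-b=a>0$. As positions are half-integers, $t\ne\sigma$ in (11) and $t\ne0$ in (12).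

## The gap graph of $D_1$

The bad components must thread through the corners of $D_1$. We compute the gap graph $H$ of $D_1$ completely.

**Step 1: name corners and lines.** At $x$, for an integer $|g|<X$, *in-gap* $g$ (*out-gap* $g$) is the corner between the in-positions (out-positions) $g-\frac12$ and $g+\frac12$. For $g=-X$ both in-gap $g$ and out-gap $g$ mean the *left gap*, between $\text{in}_1$ and $\text{out}_1$; for $g=X$ both mean the *right gap*, between $\text{in}_{2X}$ and $\text{out}_{2X}$. By (2), the corner opposite to in-gap $g$ is out-gap $-g$. Let $\ell_g$ be the line joining in-gap $g$ and out-gap $-g$; so $\ell_X=\ell_{-X}$ joins the left and right gaps. For $|g|<X$, a pass along $\ell_g$ is *direct* if it goes from in-gap $g$ to out-gap $-g$, and *reversed* otherwise. At $y$, with $Y$ in place of $X$, the lines are denoted $m_g$.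

A strand at $x$ or $y$ of a component outside $D_1$ is transverse to all strands of $D_1$ there, so it runs along a line. Since $D'$ has no other crossings, *every component of $D'$ outside $D_1$ describes a closed walk in $H$, and it passes through $x$ and $y$ as often as the walk uses $x$-lines and $y$-lines.*

**Step 2: the faces.** $D_1$ is a connected plane graph, so each face has a single boundary walk, and two corners lie in the same face iff they are related by tracing along edges. An edge from out-position $\tau$ to in-position $\tau'$ has out-gap $\tau-\frac12$ and in-gap $\tau'-\frac12$ on its left side, and out-gap $\tau+\frac12$ and in-gap $\tau'+\frac12$ on its right side. With $I=(-b,X)$, $J=(-Y,a)$, $s=-\sigma$, the identifications are therefore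

* $x$-out $g\sim x$-in $g$ for $-X\le g\le-b$;
* $x$-out $g\sim y$-in $g-\sigma$ and $y$-out $g-\sigma\sim x$-in $g$ for $-b\le g\le X$;
* $y$-out $g\sim y$-in $g$ for $a\le g\le Y$.

Since $-b-\sigma=-Y$ and $X-\sigma=a$, the faces, as sets of corners, are

* $L_g=\{x\text{-in }g,\ x\text{-out }g\}$ for $-X\le g<-b$;
* $F_L=\{x\text{-in }{-b},\ x\text{-out }{-b},\ \text{left gap of }y\}$;
* $O_g=\{x\text{-out }g,\ y\text{-in }g-\sigma\}$ and $N_g=\{x\text{-in }g,\ y\text{-out }g-\sigma\}$ for $-b<g<X$;
* $F_R=\{\text{right gap of }x,\ y\text{-in }a,\ y\text{-out }a\}$;
* $R_g=\{y\text{-in }g,\ y\text{-out }g\}$ for $a<g\le Y$.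

As a check, there are $2a+1+2(2\sigma-1)+1+2b=6\sigma$ faces. Euler's formula with $2$ vertices and $2X+2Y=6\sigma$ edges gives the same number.

**Step 3: the edges of $H$.** A direct pass along $\ell_g$ goes from the face of $x$-in $g$ to the face of $x$-out $-g$; similarly for $m_g$ at $y$. So, with arrows in the direct direction, the $x$-lines are

* $\ell_X$, joining $F_R$ and $L_{-X}$ (no direction);
* $\ell_{-g}:L_{-g}\to O_g$ and $\ell_g:N_g\to L_{-g}$ for $b<g<X$;
* $\ell_{-b}:F_L\to O_b$ and $\ell_b:N_b\to F_L$;
* $\ell_g:N_g\to O_{-g}$ for $|g|<b$;

and the $y$-lines are

* $m_Y$, joining $F_L$ and $R_Y$ (no direction);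
* $m_{\sigma-g}:R_{\sigma-g}\to N_g$ and $m_{g-\sigma}:O_g\to R_{\sigma-g}$ for $|g|<b$;
* $m_a:F_R\to N_b$ and $m_{-a}:O_b\to F_R$;
* $m_{g-\sigma}:O_g\to N_{2\sigma-g}$ for $b<g<X$.

For the last item: $m_{g-\sigma}$ leads from $y$-in $g-\sigma$ to $y$-out $\sigma-g=(2\sigma-g)-\sigma$. For the second: $y$-out $g-\sigma$ is in $N_g$ and $y$-in $g-\sigma$ is in $O_g$.

**Step 4: the connected components of $H$.** Following arrows, they are

1. for each pair $\{g,2\sigma-g\}$ with $b<g<X$, $g\ne\sigma$, the 6-cycle $L_{-g}\to O_g\to N_{2\sigma-g}\to L_{g-2\sigma}\to O_{2\sigma-g}\to N_g\to L_{-g}$, with 4 $x$-lines and 2 $y$-lines;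
2. $\Gamma_P$: the 3-cycle $O_\sigma\to N_\sigma\to L_{-\sigma}\to O_\sigma$ with lines $m_0,\ell_\sigma,\ell_{-\sigma}$;
3. for $0<g<b$, the 6-cycle $N_g\to O_{-g}\to R_{\sigma+g}\to N_{-g}\to O_g\to R_{\sigma-g}\to N_g$, with 2 $x$-lines and 4 $y$-lines;
4. $\Gamma_Q$: the 3-cycle $N_0\to O_0\to R_\sigma\to N_0$ with lines $\ell_0,m_{-\sigma},m_\sigma$;
5. the 4-cycle $F_L\to O_b\to F_R\to N_b\to F_L$ with lines $\ell_{-b},m_{-a},m_a,\ell_b$, and two pendant edges $\ell_X,m_Y$.

For instance, for $a=b=1$ (the pattern of the diagram of $L_1$ above) we have $\sigma=2$ and $X=Y=3$. There are twelve faces: three in $\Gamma_P$ ($O_2,N_2,L_{-2}$), three in $\Gamma_Q$ ($N_0,O_0,R_2$), and six in component 5 ($F_L,F_R,O_1,N_1,L_{-3},R_3$); components 1 and 3 do not occur.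

**Step 5: parity of closed walks.** Each component of $H$ contains exactly one cycle. The mod 2 edge count of a closed walk is an element of the cycle space, so it is $0$ or that cycle. The cycles have (number of $x$-lines, number of $y$-lines) equal to $(4,2),(2,1),(2,4),(1,2),(2,2)$ in the order of Step 4. Hence:
$$\begin{aligned}&\text{the vector of a closed walk is}\equiv(0,1)\text{ mod 2 only in }\Gamma_P,\quad\equiv(1,0)\text{ only in }\Gamma_Q,\\&\text{never}\equiv(1,1),\ \text{and}\equiv(0,0)\text{ otherwise.}\end{aligned}\tag{13}$$
In the two exceptional cases every line of the 3-cycle is used an odd number of times. The direct directions orient the 3-cycle consistently, and a closed walk enters each face as often as it leaves it. So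
$$\#\text{direct passes}-\#\text{reversed passes}=w\ \text{ is the same for all three lines, is odd, and } |w|\le\#\text{uses of each line.}\tag{14}$$

## Reversed passes create negative pairs

A bad component in $\Gamma_P$ or $\Gamma_Q$ that uses one line once and another line several times must, by (14), go backward some of the time. The next lemma prices a backward pass. It will collide with (8).

**Lemma 7.** Consider one reversed pass of a bad component.

1. On $\ell_0$: all but at most one $P$-component of $D_1$ have at least $2$ negative pairs with it, and all but at most one $Q$-component of $D_1$ have at least $1$.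
2. On $m_\sigma$ or $m_{-\sigma}$: all but at most one $Q$-component of $D_1$ have at least $1$ negative pair with it.
3. On $m_0$: all but at most one $Q$-component of $D_1$ have at least $2$ negative pairs with it.

*Proof.* Let the line be $\ell_g$ or $m_g$, with $|g|<X$ or $|g|<Y$ respectively. A direct strand along it has its outgoing half-edge between two consecutive outs of $D_1$. So it is coherent with $D_1$ and has position $g$ among the half-integer positions. By (3) its pair with a strand of $D_1$ is positive iff the left one of the two is over. Reversing the strand flips all these signs. So a reversed strand has negative pairs exactly with the strands of $D_1$ on its left that are over it, and with the strands on its right that are under it; left and right mean positions less than and greater than $g$.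

By (11) and (12), the numbers of left/right strands are: on $\ell_0$, two/two for a $P$-component and one/one for a $Q$-component; on $m_0$, two/two for a $Q$-component; on $m_\sigma$, three/one for a $Q$-component, because exactly one of $\sigma\pm t$ exceeds $\sigma$; on $m_{-\sigma}$, one/three for a $Q$-component. In each case the asserted number is at most the number of left strands and at most the number of right strands.

Suppose a component $E$ has fewer negative pairs than asserted. Then not all its left strands are over the reversed strand, and not all its right strands are under it. So some left strand of $E$ lies under the reversed strand and some right strand of $E$ lies over it. If this held for two components $E\ne E'$ of $D_1$, a left strand of $E$ would lie under a right strand of $E'$, contradicting (9). $\square$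

## No room for the extra strand

We finish the proof of Theorem 1. All $a_l$ are $\equiv(0,0)$ mod 2, so $u_l\equiv\delta_l$ mod 2. Bad components lie outside $D_1$, so they are closed walks in $H$, with (13) and (14). Components of $D_1$ are good, so (8) holds for them. Also $a,b\ge k-6\ge3$, so after excluding at most two components of a family in $D_1$ there is still one left.

**Case (a).** The bad component would be a closed walk with vector $\equiv(1,1)$, contradicting (13).

**Case (b).** Let $i$ be the bad component with $\delta_i=(1,0)$, so $A_i=2$ and $B_i=1$. By (13) it walks in $\Gamma_Q$.

If $i\in P$, then $u_i=(5,2)$. The lines $m_\sigma,m_{-\sigma}$ are each used an odd number of times and twice in total, so once each, and $|w|=1$ by (14). The line $\ell_0$ is used $5$ times with direct minus reversed equal to $\pm1$, so at least $2$ passes are reversed. By Lemma 7(1), applied to both, all but at most two $P$-components of $D_1$ have at least $4>A_i$ negative pairs with $i$. This contradicts (8).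

If $i\in Q$, then $u_i=(3,4)$. The lines $m_\sigma,m_{-\sigma}$ are used $1$ and $3$ times in some order, so $|w|=1$, and $\ell_0$ is used $3$ times. So there is at least one reversed pass on $\ell_0$, and at least one on the $y$-line used $3$ times. By Lemma 7(1) and 7(2), all but at most two $Q$-components of $D_1$ have at least $2>B_i$ negative pairs with $i$. This contradicts (8).

**Case (c).** Let $\delta_i=(-1,2)$, so $A_i=0$, and $\delta_j=(2,-1)$, so $B_j=0$. By (13), $i$ walks in $\Gamma_Q$ and $j$ in $\Gamma_P$.

If $i\in P$, then $u_i=(3,4)$. As before, $|w|=1$ and there is a reversed pass on $\ell_0$. By Lemma 7(1) some $P$-component of $D_1$ has at least $2>A_i$ negative pairs with $i$, contradicting (8). So $i\in Q$ and $u_i=(1,6)$.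

If $j\in Q$, then $u_j=(4,3)$. The lines $\ell_\sigma,\ell_{-\sigma}$ are used $1$ and $3$ times in some order, so $|w|=1$. The line $m_0$ is used $3$ times, at least once reversed. By Lemma 7(3) some $Q$-component of $D_1$ has at least $2>B_j$ negative pairs with $j$, contradicting (8). So $j\in P$ and $u_j=(6,1)$.

But then $u_i\cdot u_j=6+6=12<16=2\,lk(i,j)$, contradicting (1).

So $L_k$ has no $(6k+1)$-diagram with two crossings. With (5), $c_{6k+1}(L_k)\ge3>2=c_{6k}(L_k)$. This proves Theorem 1. $\blacksquare$

## Three more strands do fit

For Theorem 2 we return to descending loops. A closed walk of class $(1,1)$ does not exist, but the two 3-cycles have vectors $(2,1)$ and $(1,2)$, and their sum is $(3,3)$.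

**Step 1: $c_{6k+3}(L_k)\le2$.** The diagram $D_k$ is connected, coherent at both vertices, and has the connection pattern above with $a=b=k$, $\sigma=2k$, $X=Y=3k$, $I=(-k,3k)$, $J=(-3k,k)$. The computation of faces and lines used nothing else, so it holds for $D_k$.

Realize $\Gamma_P$ by a closed curve $\gamma_P$: take short straight segments through $x$ along $\ell_\sigma$ and $\ell_{-\sigma}$, and through $y$ along $m_0$, with their rays in the corresponding pairs of opposite corners. In each of the faces $O_\sigma,N_\sigma,L_{-\sigma}$ there are exactly two segment ends; join them by one embedded arc in that face. Likewise let $\gamma_Q$ run along $\ell_0,m_{-\sigma},m_\sigma$ through $N_0,O_0,R_\sigma$. The six lines are distinct and the six faces are distinct. So away from $x,y$ the two curves are embedded, disjoint from each other and from $D_k$; at $x$ and $y$ all tangent lines are distinct.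

Apply Lemma 3 to $D_k$ and $\gamma_P$. In its proof the path $\alpha$ stays, apart from its endpoints and the points $x,y$, in the three faces of $\gamma_P$, since the band along $\beta$ lies in such a face. So $\gamma_Q$ meets the new diagram, which still contains $D_k$ except for one open segment, only at $x$ and $y$. Apply Lemma 3 again, to the new diagram and $\gamma_Q$. In total $(2,1)+(1,2)=(3,3)$ strands have been added at $(x,y)$. The result is a $(6k+3)$-diagram of $L_k$ with two crossings.

**Step 2: all $m=6k$ and $m\ge6k+2$.** From $c_{6k}\le2$, $c_{6k+3}\le2$ and Corollary 4 we get $c_m(L_k)\le2$ for $m=6k$, for all even $m\ge6k+2$ and for all odd $m\ge6k+3$. Since $6k+3<10k-10$, (5) gives $c_{6k}(L_k)=c_{6k+2}(L_k)=c_{6k+3}(L_k)=2$.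

**Step 3: odd $m\le6k+1$.** By Corollary 4 and Theorem 1, $c_m(L_k)\ge c_{6k+1}(L_k)\ge3$.

**Step 4: even $m\le6k-2$.** By Corollary 4 it suffices to show $c_{6k-2}(L_k)\ge3$. At most one crossing is excluded by (5). With two crossings, $\sum_iu_i=(6k-2,6k-2)$, and (1) gives
$$72k^2-40k=\sum_{i\ne j}g_{ij}\le\sum_{i\ne j}u_i\cdot u_j\le2(6k-2)^2=72k^2-48k+8,$$
that is, $8k\le8$, which is false for $k>1$. This proves Theorem 2. $\blacksquare$
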